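\title{A symplectic character formula for the Laurent polynomials of Fischer and Riegler}

\begin{abstract}
Fischer and Riegler conjectured that a certain symmetrized rational function $R_{s,t}$ in $s+t-1$ variables is unchanged when any one of its variables is inverted, provided that $s\le t$. We prove the conjecture by an explicit formula: after a M\"obius change of variables, $R_{s,t}$ is, up to a simple factor, a specialization of a symplectic character of shape $(m-1,m-1,\dots,1,1,0,0)$. The proof reads the recursions satisfied by $R_{s,t}$ as Lagrange interpolation formulas. We also show that, for $t\ge1$, the invariance fails whenever $s>t$.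
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
For a function $f$ of $n$ variables let
\[
\operatorname{Sym} f(z_1,\dots,z_n)=\sum_{\sigma\in\mathcal S_n}f(z_{\sigma(1)},\dots,z_{\sigma(n)}),
\]
where $\mathcal S_n$ is the symmetric group on $\{1,\dots,n\}$. Let $s\ge0$ and $t\ge1$ be integers and put $n=s+t-1$. Define
\[
r(x,y)=\frac{1-x+xy}{y-x},\qquad
f^{s,t}_i(z)=\begin{cases} z^{2s-2i-t+1}\,(1-z^{-1})^{i-1}, & 1\le i\le s,\\[2pt]
z^{2i-2s-t}\,(1-z^{-1})^{s}, & s+1\le i\le n,\end{cases}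
\]
and
\[
P_{s,t}(z_1,\dots,z_n)=\prod_{i=1}^n f_i^{s,t}(z_i)\prod_{1\le p<q\le n}r(z_p,z_q),\qquad R_{s,t}=\operatorname{Sym}P_{s,t}.
\]
For $(s,t)=(0,1)$ there are no variables, and we set $R_{0,1}=1$. Fischer and Riegler \cite{FR} made the following conjecture.

\begin{quote}
\emph{Let $0\le s\le t$ and $s+t\ge2$. Then for every $i\in\{1,\dots,s+t-1\}$ the function $R_{s,t}$ is invariant under $z_i\mapsto z_i^{-1}$.}
\end{quote}

\noindent The hypotheses force $t\ge1$. We exclude $t=0$ throughout, because the first group of factors would then involve $z_s$ although there are only $s-1$ variables.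

Symmetrization removes the poles along $z_p=z_q$, so $R_{s,t}$ is a symmetric Laurent polynomial (Lemma~\ref{lem:laurent}). The conjecture asserts a symmetry that the construction does not supply. One part of it is visible when $s=0$. We have $r(x^{-1},y^{-1})=r(y,x)$, and the exponents $2-t,4-t,\dots,t-2$ of $f_1^{0,t},\dots,f_{t-1}^{0,t}$ are placed symmetrically about $0$. Hence inverting \emph{all} variables in $P_{0,t}$ has the same effect as reversing their order, and $R_{0,t}$ is unchanged. Inverting a \emph{single} variable is a different matter, since $r(x^{-1},y)$ is not related to $r(x,y)$ or $r(y,x)$ in this way. Small cases nevertheless show the stronger symmetry. With one variable, $R_{0,2}=R_{1,1}=1$. With two variables (Section~\ref{sec:two}),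
\begin{gather*}
R_{0,3}=z_1+z_1^{-1}+z_2+z_2^{-1}-1,\qquad R_{1,2}=1,\\
R_{2,1}=1+\frac{z_1(1-z_1)(1-z_2)^2}{z_2}+\frac{z_2(1-z_2)(1-z_1)^2}{z_1}.
\end{gather*}
The first two are invariant. In $R_{2,1}$ the exponents of $z_1$ run from $-1$ to $2$, so it is not; some condition such as $s\le t$ is needed.

Since $z^k+z^{-k}$ is a polynomial in $z+z^{-1}$, a Laurent polynomial is invariant under each inversion exactly when it is a polynomial in the quantities $z_i+z_i^{-1}$. Symplectic characters are the standard symmetric polynomials of this kind. As $R_{0,3}$ has a negative coefficient, it is not a character in the variables $z_i$ themselves; a character appears after a change of variables.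

\subsection{Results}
For a partition $\lambda=(\lambda_1\ge\dots\ge\lambda_N\ge0)$ the symplectic character is given by Weyl's formula, which we take as its definition:
\begin{equation}\label{eq:sp}
sp_\lambda(v_1,\dots,v_N)=\frac{\det\big(v_i^{\lambda_j+N-j+1}-v_i^{-(\lambda_j+N-j+1)}\big)_{i,j=1}^N}{\det\big(v_i^{N-j+1}-v_i^{-(N-j+1)}\big)_{i,j=1}^N}.
\end{equation}
For $m\ge0$ let $\lambda^{(m)}=(m-1,m-1,\dots,1,1,0,0)$, with $2m$ parts. By Lemma~\ref{lem:det} below there is a symmetric polynomial $C_m$, of degree at most $m-1$ in each variable, with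
\[
C_m(X_1,\dots,X_{2m})=sp_{\lambda^{(m)}}(v_1,\dots,v_{2m}),\qquad X_i=v_i+v_i^{-1},
\]
and $C_0=C_1=1$. Define
\begin{equation}\label{eq:Z}
Z_m(Y_1,\dots,Y_{2m})=3^{-m(m-1)}\prod_{i=1}^{2m}(Y_i-1)^{m-1}\;C_m(X_1,\dots,X_{2m})\Big|_{X_i=-1+\frac{3}{Y_i-1}} .
\end{equation}
Under this substitution $(Y-1)^{m-1}X^k=(Y-1)^{m-1-k}(4-Y)^k$, so $Z_m$ is again a symmetric polynomial of degree at most $m-1$ in each variable, and $Z_0=Z_1=1$.

Throughout, $\phi(u)=u+u^{-1}$ and $Y_i=\phi(z_i)$. In a list of arguments $a^{(k)}$ stands for $a$ repeated $k$ times, and $[w^k]$ extracts the coefficient of $w^k$. Let $\zeta=e^{i\pi/3}$ and $\omega=\zeta^2$.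

\begin{theorem}\label{thm:A}
For $t\ge1$ and $0\le s\le t$,
\[
R_{s,t}(z_1,\dots,z_n)=[w^{t-1}]\,Z_t\big(Y_1,\dots,Y_n,2^{(t-s)},w\big).
\]
For $s\le t-1$ this equals $Z_{t-1}(Y_1,\dots,Y_n,2^{(t-1-s)})$. In particular $R_{s,t}$ is a polynomial in $z_1+z_1^{-1},\dots,z_n+z_n^{-1}$, and the conjecture of Fischer and Riegler is true.
\end{theorem}

\begin{corollary}\label{cor:explicit}
Let $t\ge1$ and $v_i=\omega\,\dfrac{z_i-\zeta}{z_i-\zeta^{-1}}$. For $0\le s\le t-1$,
\[
R_{s,t}=3^{-(t-1)(t-2)}\prod_{i=1}^{s+t-1}(z_i-1+z_i^{-1})^{t-2}\;sp_{\lambda^{(t-1)}}\big(v_1,\dots,v_{s+t-1},1^{(t-1-s)}\big),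
\]
and
\[
R_{t,t}=3^{-t(t-1)}\prod_{i=1}^{2t-1}(z_i-1+z_i^{-1})^{t-1}\;sp_{\lambda^{(t)}}\big(v_1,\dots,v_{2t-1},\omega\big).
\]
\end{corollary}

\begin{theorem}\label{thm:B}
Let $t\ge1$, $s\ge0$ and $s+t\ge2$. Then $R_{s,t}$ is invariant under $z_i\mapsto z_i^{-1}$ for all $i$ if and only if $s\le t$.
\end{theorem}

The proof of Theorem~\ref{thm:A} shows that both sides satisfy the same recursions. We derive the recursions for $R_{s,t}$ in Section~\ref{sec:rec} and rewrite them as interpolation sums in Section~\ref{sec:interp}, where the case of two variables is done by hand. Section~\ref{sec:Z} shows that $Z_m$ supplies the interpolating polynomials. Theorems \ref{thm:A} and~\ref{thm:B} are proved in Sections \ref{sec:A} and~\ref{sec:B}. Unless stated otherwise, identities are identities of rational functions in independent indeterminates.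

\section{Recursions for $R_{s,t}$}\label{sec:rec}

\begin{lemma}\label{lem:laurent}
$R_{s,t}$ is a symmetric Laurent polynomial in $z_1,\dots,z_n$.
\end{lemma}

\begin{proof}
Write $P_{s,t}=Q/D$ with $D=\prod_{p<q}(z_q-z_p)$ and $Q$ a Laurent polynomial. Since $D$ is alternating, $R_{s,t}=D^{-1}\sum_\sigma \operatorname{sgn}(\sigma)\,Q(z_{\sigma(1)},\dots,z_{\sigma(n)})$. The sum is alternating, so it vanishes for $z_p=z_q$ and is divisible by each of the pairwise coprime factors of $D$.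
\end{proof}

For a symmetric function $R$ of $n-1$ variables, $R(\widehat{z_i})$ denotes its value at the variables $z_q$ with $q\ne i$.

\begin{lemma}\label{lem:rec}
For $s\ge1$ and $t\ge1$,
\begin{equation}\label{eq:rec1}
R_{s,t}=\sum_{i=1}^n z_i^{2s-t-1}\prod_{q\ne i}(1-z_q^{-1})\,r(z_i,z_q)\;R_{s-1,t}(\widehat{z_i}).
\end{equation}
For $t\ge2$,
\begin{equation}\label{eq:rec2}
R_{0,t}=\sum_{i=1}^{t-1}z_i^{2-t}\prod_{q\ne i}z_q\,r(z_i,z_q)\;R_{0,t-1}(\widehat{z_i}).
\end{equation}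
\end{lemma}

\begin{proof}
Group the permutations $\sigma$ by $i=\sigma(1)$. The factors of $P_{s,t}(z_{\sigma(1)},\dots,z_{\sigma(n)})$ that involve the first position are $f_1^{s,t}(z_i)\prod_{q\ne i}r(z_i,z_q)$. Suppose that $f^{s,t}_{j}=g\cdot f^{s',t'}_{j-1}$ for $2\le j\le n$, where $s'+t'=s+t-1$. Then the remaining factors are $\prod_{q\ne i}g(z_q)\,P_{s',t'}(z_{\sigma(2)},\dots,z_{\sigma(n)})$, and their sum over all $\sigma$ with $\sigma(1)=i$ is $\prod_{q\ne i}g(z_q)\,R_{s',t'}(\widehat{z_i})$.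

If $s\ge1$, then $f_1^{s,t}(z)=z^{2s-t-1}$. The exponents $2s-2j-t+1$ and $2j-2s-t$ of $z$ do not change when $(j,s)$ is replaced by $(j-1,s-1)$, the condition $j\le s$ does not change, and the exponent of $1-z^{-1}$ drops by one. So $(s',t')=(s-1,t)$ and $g=1-z^{-1}$. If $s=0$, then $f_j^{0,t}(z)=z^{2j-t}=z\cdot z^{2(j-1)-(t-1)}$, so $f_1^{0,t}(z)=z^{2-t}$, $(s',t')=(0,t-1)$ and $g=z$.
\end{proof}

Together with $R_{0,1}=1$, these recursions determine all $R_{s,t}$.

\section{The recursions as interpolation formulas}\label{sec:interp}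

An induction on \eqref{eq:rec1} cannot proceed term by term: even if $R_{s-1,t}$ is invariant, the single terms are not. The sums do have the shape $\sum_i a_i/\prod_{q\ne i}(z_q-z_i)$ of Lagrange interpolation, and such a sum can be evaluated once the $a_i$ are recognized as values of one polynomial. We recall the two formulas that we need.

\begin{lemma}\label{lem:lagrange}
Let $W_1,\dots,W_n$ be distinct elements of a field $K$, and let $F\in K[w]$.
\begin{itemize}
\item[(L1)] If $\deg F\le n-1$, then $F(a)=\sum_{i}F(W_i)\prod_{q\ne i}\dfrac{a-W_q}{W_i-W_q}$.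
\item[(L2)] If $\deg F\le n$, then $\sum_i\dfrac{F(W_i)}{\prod_{q\ne i}(W_i-W_q)}=[w^{n-1}]F+\Big(\sum_iW_i\Big)[w^n]F$.
\end{itemize}
\end{lemma}

\begin{proof}
In (L1) both sides are polynomials in $a$ of degree at most $n-1$ that agree at $n$ points. For (L2) let $c=[w^n]F$ and $G=F-c\prod_i(w-W_i)$. Then $\deg G\le n-1$, $G(W_i)=F(W_i)$ and $[w^{n-1}]G=[w^{n-1}]F+c\sum_iW_i$. Apply (L1) to $G$ and compare the coefficients of $a^{n-1}$.
\end{proof}

The point of these formulas for us is that the \emph{nodes} $W_i$ disappear from the answer when $\deg F\le n-1$. The nodes may therefore lack the symmetry, as long as the coefficients of $F$ have it.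

\subsection{The choice of nodes}
Let
\[
\tau x=\frac1{1-x},\qquad \tau^2x=\frac{x-1}{x},\qquad \tau^3x=x .
\]
The numerator of $r(x,y)$ vanishes at $y=\tau^2x$. The simplest function of $y$ that is invariant under $y\mapsto y^{-1}$ and vanishes there is $\phi(y)-\phi(\tau^2x)$. It has a second zero at $y=1/\tau^2x$, that is, on the curve $xy-x-y=0$. To replace the numerator of $r$ by this function we must multiply the denominator $y-x$ by $xy-x-y$ as well. The product is again, up to factors in one variable, a difference of values of a single function: $\phi(\tau x)-\phi(\tau y)$ vanishes for $y=x$ and for $\tau x\,\tau y=1$, which is the same curve. So we put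
\[
Y_i=\phi(z_i),\qquad W_i=\phi(\tau z_i),\qquad U_i=\phi(\tau^2z_i),
\]
and use the $W_i$ as nodes. They are distinct elements of the field of rational functions in $z_1,\dots,z_n$.

\begin{lemma}\label{lem:weights}
We have
\begin{gather}
W_i-2=\frac{z_i^2}{1-z_i},\qquad 2-U_i=\frac1{z_i(1-z_i)},\qquad z_i^3=(W_i-2)\,z_i(1-z_i),\label{eq:W2}\\
\frac{Y_q-U_i}{W_i-W_q}=\frac1{z_i}\Big(1-\frac1{z_q}\Big)r(z_i,z_q)\qquad(q\ne i).\label{eq:ratio}
\end{gather}
\end{lemma}

\begin{proof}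
Apply $\phi(u)-2=(u-1)^2/u$ to $u=\tau z$, where $u-1=z/(1-z)$, and to $u=\tau^2z$, where $u-1=-1/z$. This gives the first two identities in \eqref{eq:W2}, and the third follows from the first. For \eqref{eq:ratio} write $x=z_i$, $y=z_q$ and use $\phi(a)-\phi(b)=(a-b)(ab-1)/(ab)$. With $a=y$, $b=(x-1)/x$, and then with $a=1-x$, $b=1-y$ (note that $\phi(\tau x)=\phi(1-x)$), we obtain
\[
Y_q-U_i=\frac{(1-x+xy)(xy-x-y)}{x(x-1)y},\qquad W_i-W_q=\frac{(y-x)(xy-x-y)}{(1-x)(1-y)} .
\]
The quotient is $r(x,y)\,(y-1)/(xy)$.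
\end{proof}

\begin{proposition}\label{prop:interp}
For $s\ge1$ and $t\ge1$,
\begin{equation}\label{eq:int1}
R_{s,t}=\sum_{i=1}^n\frac{(W_i-2)^{s-1}\,[z_i(1-z_i)]^{s-1}\prod_{q\ne i}(Y_q-U_i)\;R_{s-1,t}(\widehat{z_i})}{\prod_{q\ne i}(W_i-W_q)} .
\end{equation}
For $t\ge2$,
\begin{equation}\label{eq:int2}
R_{0,t}=\sum_{i=1}^{t-1}\;\prod_{q\ne i}(Y_q-U_i)\;R_{0,t-1}(\widehat{z_i})\;\prod_{q\ne i}\frac{2-W_q}{W_i-W_q}.
\end{equation}
\end{proposition}

\begin{proof}
By \eqref{eq:ratio}, $\prod_{q\ne i}(1-z_q^{-1})\,r(z_i,z_q)=z_i^{n-1}\prod_{q\ne i}\frac{Y_q-U_i}{W_i-W_q}$. In \eqref{eq:rec1} the exponent of $z_i$ becomes $(2s-t-1)+(s+t-2)=3(s-1)$, and the last identity in \eqref{eq:W2} gives \eqref{eq:int1}. For \eqref{eq:int2}, note that $(1-z_q^{-1})(2-W_q)=z_q$ by \eqref{eq:W2}. Hence $\frac{(Y_q-U_i)(2-W_q)}{W_i-W_q}=z_i^{-1}z_q\,r(z_i,z_q)$, and the product over the $t-2$ indices $q\ne i$ is the coefficient in \eqref{eq:rec2}.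
\end{proof}

So \eqref{eq:int1} has the form (L2), and \eqref{eq:int2} has the form (L1) with $a=2$.

\subsection{Two variables}\label{sec:two}
Let $n=2$, and for $i\in\{1,2\}$ let $q$ be the other index. The three pairs $(s,t)$ with $s+t=3$ reduce to $R_{0,2}=R_{1,1}=1$.

\emph{The pairs $(0,3)$ and $(1,2)$.} Both \eqref{eq:int2} for $t=3$ and \eqref{eq:int1} for $(1,2)$ ask for the polynomial $P$ of degree at most $1$ with $P(W_i)=Y_q-U_i$. Since $u+1/\tau u=1$, summing over $u=z,\tau z,\tau^2z$ gives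
\[
\phi(z)+\phi(\tau z)+\phi(\tau^2z)=3 .
\]
Thus $-U_i=Y_i+W_i-3$, and $P(w)=Y_1+Y_2+w-3$. Its coefficients are polynomials in $Y_1,Y_2$. By (L1), $R_{0,3}=P(2)=Y_1+Y_2-1$, and by (L2), $R_{1,2}=[w^1]P=1$.

\emph{The pair $(2,1)$.} Now \eqref{eq:int1} asks for $F=(w-2)P$ with $P(W_i)=z_i(1-z_i)(Y_q-U_i)$. Let $L=(Y_1-2)(Y_2-2)$ and $P(w)=1+L\,(w-2)$. Since $(Y_i-2)(W_i-2)=z_i(1-z_i)$, we get
\[
P(W_i)=1+z_i(1-z_i)(Y_q-2)=z_i(1-z_i)\big(Y_q-2+2-U_i\big),
\]
as required. The coefficients of $F=(w-2)+L\,(w-2)^2$ are again invariant. But $F$ has degree $2$, one more than two nodes can determine, and the nodes survive: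
\[
R_{2,1}=\frac{F(W_1)-F(W_2)}{W_1-W_2}=1+L\,(W_1+W_2-4)=1+L\Big(\frac{z_1^2}{1-z_1}+\frac{z_2^2}{1-z_2}\Big).
\]
Inserting $Y_i-2=(1-z_i)^2/z_i$ gives the formula in the introduction. As a check against the definition, at $(z_1,z_2)=(2,-1)$ the formula gives $1+(-2)(-\tfrac72)=8$, and the two terms of the symmetrization are $8$ and $0$.

In both cases $P$ is symmetric in $Y_1$, $Y_2$ and $w$, and it factors when $w=W_i$. This is the pattern to generalize.

\section{The polynomials $Z_m$}\label{sec:Z}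

We want symmetric polynomials $Z_m$ in $2m$ variables, of low degree in each, that collapse to $Z_{m-1}$ times $\prod_j\big(Y_j-\phi(\tau^2x)\big)$ when two arguments are $\phi(x)$ and $\phi(\tau x)$. The three values $\phi(x),\phi(\tau x),\phi(\tau^2x)$ enter together, so we first choose a coordinate in which they are easy to describe.

\subsection{Straightening $\tau$}
The fixed points of $\tau$ are the roots $\zeta^{\pm1}$ of $x^2-x+1$. A M\"obius map that sends them to $0$ and $\infty$ turns $\tau$ into a rotation of order three. Inversion exchanges $\zeta$ and $\zeta^{-1}$, so it becomes $v\mapsto c/v$, and a suitable constant factor makes $c=1$.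

\begin{lemma}\label{lem:mobius}
Let $v(x)=\omega\,\dfrac{x-\zeta}{x-\zeta^{-1}}$. Then $v(\tau x)=\omega\,v(x)$ and $\phi(v(x))=-1+\dfrac{3}{\phi(x)-1}$.
\end{lemma}

\begin{proof}
We use $\zeta+\zeta^{-1}=1$ and $\zeta^3=-1$. Multiplying numerator and denominator by $1-x$,
\[
v(\tau x)=\omega\,\frac{1-\zeta+\zeta x}{1-\zeta^{-1}+\zeta^{-1}x}=\omega\,\frac{\zeta^{-1}+\zeta x}{\zeta+\zeta^{-1}x}=\omega\,\zeta^2\,\frac{x+\zeta^{-2}}{x+\zeta^2}=\omega\,v(x),
\]
because $\zeta^{-2}=-\zeta$ and $\zeta^2=-\zeta^{-1}$. Next, with $v=v(x)$,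
\[
v-\omega=\frac{\omega(\zeta^{-1}-\zeta)}{x-\zeta^{-1}},\qquad v-\omega^2=\frac{\omega(1-\omega)\,x}{x-\zeta^{-1}},
\]
the second because $\omega\zeta^{-1}=\zeta$. Since $\omega-\omega^2=i\sqrt3$ and $\zeta^{-1}-\zeta=-i\sqrt3$,
\[
\phi(v)+1=\frac{(v-\omega)(v-\omega^2)}{v}=\frac{(\omega-\omega^2)(\zeta^{-1}-\zeta)\,x}{x^2-x+1}=\frac{3x}{x^2-x+1}=\frac{3}{\phi(x)-1}.\qedhere
\]
\end{proof}

This explains the substitution in \eqref{eq:Z}: it carries $\phi(x),\phi(\tau x),\phi(\tau^2x)$ to $\phi(\xi),\phi(\omega\xi),\phi(\omega^2\xi)$ with $\xi=v(x)$. Let $T(X)=X^3-3X$, so that $T(\phi(v))=v^3+v^{-3}$. With $c=\xi^3+\xi^{-3}$, the three values are roots of the monic cubic $T(X)-c$, and they are distinct when $\xi$ is an indeterminate. Hence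
\begin{equation}\label{eq:cubic}
T(X)-c=\big(X-\phi(\xi)\big)\big(X-\phi(\omega\xi)\big)\big(X-\phi(\omega^2\xi)\big).
\end{equation}

\subsection{A determinant that collapses}
A quotient $\det(g_j(X_i))/\prod_{i<j}(X_j-X_i)$ with polynomials $g_j$ is a symmetric polynomial. If all columns but two can be made divisible by $T-c$, then at $X_1=\phi(\xi)$, $X_2=\phi(\omega\xi)$ the determinant is block triangular, and by \eqref{eq:cubic} each remaining row contributes $(T(X_j)-c)/((X_j-X_1)(X_j-X_2))=X_j-\phi(\omega^2\xi)$. The columns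
\[
g_1,g_2,g_3,g_4,g_5,\ldots=1,\;X,\;T,\;XT,\;T^2,\ldots,\qquad g_{j}=T\,g_{j-2}\quad(j\ge3),
\]
have this property for every $c$. They also produce a symplectic character.

\begin{lemma}\label{lem:det}
For $m\ge0$ and $X_i=\phi(v_i)$,
\begin{equation}\label{eq:det}
sp_{\lambda^{(m)}}(v_1,\dots,v_{2m})=\frac{\det\big(g_j(X_i)\big)_{i,j=1}^{2m}}{\prod_{1\le i<j\le 2m}(X_j-X_i)} .
\end{equation}
This is a symmetric polynomial $C_m$ in $X_1,\dots,X_{2m}$ of degree at most $m-1$ in each variable, and $C_0=C_1=1$.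
\end{lemma}

\begin{proof}
For $k\in\mathbb Z$ define the polynomial $\chi_k$ by $\chi_0=0$, $\chi_1=1$ and $\chi_{k+1}=X\chi_k-\chi_{k-1}$. Then $\chi_k(\phi(v))=(v^k-v^{-k})/(v-v^{-1})$, so $\chi_{-k}=-\chi_k$ and $T\chi_k=\chi_{k+3}+\chi_{k-3}$, and $\chi_k$ is monic of degree $k-1$ for $k\ge1$.

For $\lambda=\lambda^{(m)}$ and $N=2m$ the exponents $\lambda_j+N-j+1$ with $j=2a-1$ and $j=2a$ are $3(m-a)+2$ and $3(m-a)+1$. In increasing order they are $(k_1,\dots,k_{2m})=(1,2,4,5,\dots,3m-2,3m-1)$, and $k_{j+2}=k_j+3$. In both determinants of \eqref{eq:sp} reverse the order of the columns and divide row $i$ by $v_i-v_i^{-1}$. The quotient becomes $\det(\chi_{k_j}(X_i))/\det(\chi_j(X_i))$. Column operations turn the denominator into the Vandermonde determinant $\det(X_i^{j-1})=\prod_{i<j}(X_j-X_i)$.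

For the numerator we show by induction that $g_j$ is $\chi_{k_j}$ plus a linear combination of the $\chi_{k_l}$ with $l<j$; then $\det(g_j(X_i))=\det(\chi_{k_j}(X_i))$. This holds for $g_1=\chi_1$ and $g_2=\chi_2$. For $j\ge3$, $g_j=Tg_{j-2}$ is $T\chi_{k_{j-2}}$ plus a combination of the $T\chi_{k_l}$ with $l<j-2$, and $T\chi_{k_l}=\chi_{k_{l+2}}+\chi_{k_l-3}$. Here $\chi_{k_l-3}$ equals $\chi_{k_{l-2}}$ for $l\ge3$, $-\chi_{k_2}$ for $l=1$, and $-\chi_{k_1}$ for $l=2$. So $\chi_{k_j}$ occurs once, and all other indices are smaller than $j$.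

The numerator of \eqref{eq:det} is an alternating polynomial, hence divisible by the denominator. In $X_i$ it has degree at most $\deg g_{2m}=3m-2$, and the denominator has degree exactly $2m-1$; the difference is $m-1$. For $m=1$ numerator and denominator both equal $X_2-X_1$.
\end{proof}

\begin{lemma}\label{lem:Ccollapse}
For $m\ge1$ and $\xi\ne0$,
\[
C_m\big(\phi(\xi),\phi(\omega\xi),X_3,\dots,X_{2m}\big)=\prod_{j=3}^{2m}\big(X_j-\phi(\omega^2\xi)\big)\;C_{m-1}(X_3,\dots,X_{2m}).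
\]
Moreover $C_m\not\equiv0$ and $Z_m\not\equiv0$ for all $m\ge0$.
\end{lemma}

\begin{proof}
Both sides are polynomials in $\xi^{\pm1},X_3,\dots,X_{2m}$, so we may treat $\xi$ as an indeterminate. Put $X_1=\phi(\xi)$, $X_2=\phi(\omega\xi)$, $c=\xi^3+\xi^{-3}$. In the numerator of \eqref{eq:det} subtract $c$ times column $j-2$ from column $j$, for $j=2m,2m-1,\dots,3$ in this order. Column $j\ge3$ then has entries $(T(X_i)-c)\,g_{j-2}(X_i)$, which vanish in rows $1$ and $2$. The numerator is therefore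
\[
(X_2-X_1)\prod_{i\ge3}\big(T(X_i)-c\big)\;\det\big(g_{j}(X_{i+2})\big)_{i,j=1}^{2m-2},
\]
while the denominator is $(X_2-X_1)\prod_{j\ge3}(X_j-X_1)(X_j-X_2)\prod_{3\le i<j}(X_j-X_i)$. Divide and use \eqref{eq:cubic}. By induction from $C_0=1$ the right side is a nonzero polynomial, so $C_m\not\equiv0$. The substitution in \eqref{eq:Z} is invertible, so $Z_m\not\equiv0$.
\end{proof}

\subsection{Back to the variables $Y_i$}

\begin{lemma}\label{lem:Zcollapse}
For $m\ge1$,
\[
Z_m\big(\phi(x),\phi(\tau x),Y_3,\dots,Y_{2m}\big)=[x(1-x)]^{m-1}\prod_{j=3}^{2m}\big(Y_j-\phi(\tau^2x)\big)\;Z_{m-1}(Y_3,\dots,Y_{2m}).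
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:mobius} we may apply Lemma~\ref{lem:Ccollapse} with $\xi=v(x)$. Put $U=\phi(\tau^2x)$. Then
\[
X_j-\phi(\omega^2\xi)=\frac3{Y_j-1}-\frac3{U-1}=\frac{-3\,(Y_j-U)}{(Y_j-1)(U-1)} .
\]
There are $2m-2$ such factors, so the signs cancel. The power of $3$ in \eqref{eq:Z} becomes $-m(m-1)+2(m-1)=-(m-1)(m-2)$, and each $(Y_j-1)^{m-1}$ becomes $(Y_j-1)^{m-2}$; this is the normalization of $Z_{m-1}$. The left side thus equals
\[
\left[\frac{(\phi(x)-1)(\phi(\tau x)-1)}{(U-1)^2}\right]^{m-1}\prod_{j\ge3}(Y_j-U)\;Z_{m-1}(Y_3,\dots,Y_{2m}).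
\]
With $p=x^2-x+1$ we have $\phi(x)-1=\frac px$, $\;\phi(\tau x)-1=\frac1{1-x}-x=\frac p{1-x}$ and $U-1=\frac{x}{x-1}-\frac1x=\frac p{x(x-1)}$. The bracket is $x(1-x)$.
\end{proof}

The orbit of $x=1$ under $\tau$ is $1,\infty,0$, where $\phi$ takes the values $2,\infty,\infty$. The corresponding degenerate case of Lemma~\ref{lem:Zcollapse} concerns the value $2$ and a leading coefficient.

\begin{lemma}\label{lem:lead}
For $m\ge1$, with $X_i=-1+3/(Y_i-1)$,
\begin{gather}
[w^{m-1}]\,Z_m(Y_1,\dots,Y_{2m-1},w)=3^{-m(m-1)}\prod_{i=1}^{2m-1}(Y_i-1)^{m-1}\,C_m(X_1,\dots,X_{2m-1},-1),\label{eq:lead1}\\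
[w^{m-1}]\,Z_m(Y_1,\dots,Y_{2m-2},2,w)=Z_{m-1}(Y_1,\dots,Y_{2m-2}).\label{eq:lead2}
\end{gather}
\end{lemma}

\begin{proof}
The coefficient of $w^{m-1}$ in $(w-1)^{m-1-k}(4-w)^k$ is $(-1)^k$, which gives \eqref{eq:lead1}. The value $Y=2$ corresponds to $X=2$, with $Y-1=1$. Lemma~\ref{lem:Ccollapse} with $\xi=1$, where $\phi(1)=2$ and $\phi(\omega)=\phi(\omega^2)=-1$, gives
\[
C_m(X_1,\dots,X_{2m-2},2,-1)=\prod_{j=1}^{2m-2}(X_j+1)\;C_{m-1}(X_1,\dots,X_{2m-2}).
\]
Insert $X_j+1=3/(Y_j-1)$ and count the powers of $3$ and of $Y_j-1$ as in the last proof.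
\end{proof}

\begin{example}\label{ex:Z2}
Let $m=2$, and let $e_k$ be the elementary symmetric polynomials. The columns in \eqref{eq:det} are $1,\,X,\,X^3-3X,\,X^4-3X^2$. Add three times the second column to the third and split the fourth. The columns $1,X,X^3,X^4$ give the Schur polynomial $s_{(1,1,0,0)}=e_2$, and the columns $1,X,X^3,X^2$ give $-1$. So $C_2=e_2(X_1,\dots,X_4)+3$. Put $y_i=Y_i-1$ and $X_i=-1+3/y_i$. Then $C_2=9-9e_1(y^{-1})+9e_2(y^{-1})$, and
\[
Z_2=e_4(y)-e_3(y)+e_2(y)=\prod_{i=1}^4(Y_i-2)+\sum_{i=1}^4Y_i-5 .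
\]
The polynomials of Section~\ref{sec:two} are $Z_2(Y_1,Y_2,2,w)=Y_1+Y_2+w-3$ and $[u^1]Z_2(Y_1,Y_2,u,w)=1+L\,(w-2)$. Theorem~\ref{thm:A} gives $R_{1,3}=Y_1+Y_2+Y_3-3$, $\;R_{2,2}=1+\prod_{i=1}^3(Y_i-2)$ and $R_{2,3}=Z_2(Y_1,\dots,Y_4)$.
\end{example}

\section{The formula for $s\le t$}\label{sec:A}

The interpolating polynomial is $Z_m$ with the $Y_i$ and $w$ among its arguments and the free places filled with $2$. At $w=W_i$ each argument $2$ contributes the factor $2-U_i=[z_i(1-z_i)]^{-1}$ to the product in Lemma~\ref{lem:Zcollapse}. The number of $2$'s thus adjusts the power of $z_i(1-z_i)$ to the one in Proposition~\ref{prop:interp}. In detail, if $n+k+1=2m$ with $n\ge1$ and $k\ge0$, then Lemma~\ref{lem:Zcollapse} with $x=z_i$, the symmetry of $Z_m$ and \eqref{eq:W2} give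
\begin{equation}\label{eq:node}
Z_m\big(Y_1,\dots,Y_n,2^{(k)},W_i\big)=[z_i(1-z_i)]^{m-1-k}\prod_{q\ne i}(Y_q-U_i)\;Z_{m-1}\big(Y_q\,(q\ne i),2^{(k)}\big).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For $0\le s\le t$ let $G_{s,t}=[w^{t-1}]Z_t(Y_1,\dots,Y_n,2^{(t-s)},w)$; the number of arguments is $(s+t-1)+(t-s)+1=2t$. If $s\le t-1$ there is at least one argument $2$, and \eqref{eq:lead2} gives
\begin{equation}\label{eq:G}
G_{s,t}=Z_{t-1}\big(Y_1,\dots,Y_n,2^{(t-1-s)}\big)\qquad(s\le t-1).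
\end{equation}
It remains to prove that $R_{s,t}=G_{s,t}$.

\emph{The case $s=0$.} We use induction on $t$. For $t=1$ both sides are $1$. Let $t\ge2$ and $m=n=t-1$, and put $P(w)=Z_m(Y_1,\dots,Y_m,2^{(m-1)},w)$. By \eqref{eq:node} with $k=m-1$, by \eqref{eq:G} for $(0,t-1)$ and by induction,
\[
P(W_i)=\prod_{q\ne i}(Y_q-U_i)\;Z_{t-2}\big(Y_q\,(q\ne i),2^{(t-2)}\big)=\prod_{q\ne i}(Y_q-U_i)\;R_{0,t-1}(\widehat{z_i}).
\]
Since $\deg P\le m-1=n-1$, formula (L1) with $a=2$ shows that the right side of \eqref{eq:int2} is $P(2)$. So $R_{0,t}=Z_{t-1}(Y_1,\dots,Y_{t-1},2^{(t-1)})=G_{0,t}$.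

\emph{The case $1\le s\le t$.} Fix $t$ and use induction on $s$. Put $P(w)=Z_t(Y_1,\dots,Y_n,2^{(t-s)},w)$ and $F(w)=(w-2)^{s-1}P(w)$. By \eqref{eq:node} with $m=t$ and $k=t-s$, by \eqref{eq:G} for $(s-1,t)$ and by induction,
\[
P(W_i)=[z_i(1-z_i)]^{s-1}\prod_{q\ne i}(Y_q-U_i)\;R_{s-1,t}(\widehat{z_i}).
\]
Hence $F(W_i)$ is the $i$-th numerator in \eqref{eq:int1}. The degree of $F$ is at most $(s-1)+(t-1)=n-1$, so the second term in (L2) vanishes and
\[
R_{s,t}=[w^{n-1}]F=[w^{t-1}]P=G_{s,t}.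
\]
Finally, $G_{s,t}$ is a polynomial in $Y_1,\dots,Y_n$, and each $Y_j$ is unchanged by $z_i\mapsto z_i^{-1}$.
\end{proof}

The hypothesis $s\le t$ enters through the number $t-s$ of arguments $2$, and through \eqref{eq:G}, which is applied to $(s-1,t)$.

\begin{proof}[Proof of Corollary~\ref{cor:explicit}]
By Lemma~\ref{lem:mobius}, $\phi(v_i)=-1+3/(Y_i-1)$. For $s\le t-1$ insert \eqref{eq:Z} into $R_{s,t}=Z_{t-1}(Y_1,\dots,Y_n,2^{(t-1-s)})$; an argument $Y=2$ gives $X=2=\phi(1)$ and the factor $Y-1=1$. For $s=t$ use \eqref{eq:lead1} with $m=t$ and $-1=\phi(\omega)$.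
\end{proof}

\section{Failure of the invariance for $s>t$}\label{sec:B}

By Theorem~\ref{thm:A}, the exponents of $z_1$ in $R_{s,t}$ lie between $-(t-1)$ and $t-1$ when $s\le t$. The term $i=1$ of \eqref{eq:rec1} carries the power $z_1^{2s-t-1}$, and $2s-t-1\le t-1$ exactly when $s\le t$. We show that at $s=t+1$ this power is not matched by a negative one, and we reduce all larger $s$ to this case.

\begin{lemma}\label{lem:spec}
For $s\ge1$, $t\ge1$ and $n\ge2$, $\;R_{s,t}(1,z_2,\dots,z_n)=R_{s-1,t}(z_2,\dots,z_n)$.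
\end{lemma}

\begin{proof}
Put $z_1=1$ in \eqref{eq:rec1}. A term with $i\ne1$ contains the factor $1-z_1^{-1}$, and its other factors are regular at $z_1=1$, since $r(z_i,z_1)$ has denominator $z_1-z_i$ and $R_{s-1,t}$ is a Laurent polynomial. So these terms vanish. In the term $i=1$ we have $r(1,z_q)=z_q/(z_q-1)$, so $(1-z_q^{-1})\,r(1,z_q)=1$.
\end{proof}

\begin{lemma}\label{lem:growth}
For $t\ge1$, $R_{t+1,t}$ is not invariant under $z_1\mapsto z_1^{-1}$.
\end{lemma}

\begin{proof}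
First, $R_{t,t}\not\equiv0$: by Theorem~\ref{thm:A} and \eqref{eq:lead2}, setting one of its $2t-1$ variables equal to $1$ gives $Z_{t-1}$ of the remaining $Y_q$, and $Z_{t-1}\not\equiv0$ by Lemma~\ref{lem:Ccollapse}. Fix distinct complex numbers $z_2,\dots,z_{2t}\notin\{0,1\}$ with $R_{t,t}(z_2,\dots,z_{2t})\ne0$, and consider \eqref{eq:rec1} for $(t+1,t)$ as a function of $z_1$. The power of $z_i$ in front of the $i$-th term is $z_i^{t+1}$. In a term with $i\ne1$ the variable $z_1$ occurs in $(1-z_1^{-1})\,r(z_i,z_1)\,R_{t,t}(\widehat{z_i})$ only, and $R_{t,t}(\widehat{z_i})$ is a polynomial of degree at most $t-1$ in $Y_1$ by Theorem~\ref{thm:A}.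

Let $z_1\to\infty$. Then $r(z_1,z_q)\to1-z_q$, so the term $i=1$ divided by $z_1^{t+1}$ tends to
\[
\gamma=\prod_{q\ge2}(1-z_q^{-1})(1-z_q)\;R_{t,t}(z_2,\dots,z_{2t})\ne0 .
\]
Also $r(z_i,z_1)\to z_i$, so the other terms are $O(|z_1|^{t-1})$. Thus $R_{t+1,t}/z_1^{t+1}\to\gamma$.

Let $z_1\to0$. Then $r(z_1,z_q)\to z_q^{-1}$, so the term $i=1$ tends to $0$. Also $r(z_i,z_1)\to1-z_i^{-1}$, so the other terms are $O(|z_1|^{-1}\cdot|z_1|^{-(t-1)})$. Thus $R_{t+1,t}=O(|z_1|^{-t})$. If $R_{t+1,t}$ were invariant, this would give $R_{t+1,t}=O(|z_1|^{t})$ as $z_1\to\infty$, contrary to $\gamma\ne0$.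
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $s\le t$, the invariance is part of Theorem~\ref{thm:A}. Let $s\ge t+1$ and suppose that $R_{s,t}$ is invariant under all inversions. Set $s-t-1$ of the variables equal to $1$. By Lemma~\ref{lem:spec} the result is $R_{t+1,t}$, and it is invariant under inversion of each of the remaining $2t$ variables. This contradicts Lemma~\ref{lem:growth}.
\end{proof}

The interpolation method describes the failure at $s=t+1$ exactly. The input $R_{t,t}$ of \eqref{eq:int1} is a leading coefficient of $Z_t$, no longer a value of $Z_{t-1}$. The interpolating polynomial must therefore be taken from $Z_{t+1}$, its degree is one larger than before, and the last term of (L2) brings in the nodes, as it did for $R_{2,1}$.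

\begin{proposition}\label{prop:defect}
Let $t\ge1$, $P(w)=[u^t]\,Z_{t+1}(Y_1,\dots,Y_{2t},u,w)$ and $L=[w^t]P$. Then
\begin{equation}\label{eq:next}
R_{t+1,t}=[w^{t-1}]P+2t\,L+L\sum_{i=1}^{2t}\frac{z_i^2}{1-z_i},
\end{equation}
where $[w^{t-1}]P$ and $L$ are polynomials in $Y_1,\dots,Y_{2t}$ of degree at most $t$ in each $Y_i$. Moreover $L\not\equiv0$ and
\[
R_{t+1,t}(z_1^{-1},z_2,\dots,z_{2t})-R_{t+1,t}(z_1,z_2,\dots,z_{2t})=L\,\frac{1+z_1^3}{z_1(z_1-1)} .
\]
\end{proposition}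

\begin{proof}
By Lemma~\ref{lem:Zcollapse} with $m=t+1$ and $x=z_i$, the value $P(W_i)$ is the coefficient of $u^t$ in
\[
[z_i(1-z_i)]^t\prod_{q\ne i}(Y_q-U_i)\;(u-U_i)\;Z_t\big(Y_q\,(q\ne i),u\big).
\]
Since $Z_t$ has degree at most $t-1$ in $u$, the coefficient of $u^t$ in the last two factors is $[u^{t-1}]Z_t(Y_q\,(q\ne i),u)$, which is $R_{t,t}(\widehat{z_i})$ by Theorem~\ref{thm:A}. So the values $F(W_i)$ of $F=(w-2)^tP$ are the numerators in \eqref{eq:int1} for $(t+1,t)$. Now $\deg P\le t$ and $\deg F\le2t=n$, with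
\[
[w^{2t}]F=L,\qquad [w^{2t-1}]F=[w^{t-1}]P-2tL,\qquad \sum_{i=1}^{2t}W_i=4t+\sum_{i=1}^{2t}\frac{z_i^2}{1-z_i},
\]
the last by \eqref{eq:W2}. Formula (L2) gives \eqref{eq:next}. The degree bounds are those of $Z_{t+1}$. In \eqref{eq:next} only $z_1^2/(1-z_1)$ changes under $z_1\mapsto z_1^{-1}$, and it changes by
\[
\frac1{z_1(z_1-1)}-\frac{z_1^2}{1-z_1}=\frac{1+z_1^3}{z_1(z_1-1)} .
\]
The difference is not identically zero by Lemma~\ref{lem:growth}, so $L\not\equiv0$.
\end{proof}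

\begin{remark}
The poles at $z_i=1$ in \eqref{eq:next} are only apparent. By \eqref{eq:lead2}, $[w^t]Z_{t+1}(2,Y_2,\dots,Y_{2t},u,w)=Z_t(Y_2,\dots,Y_{2t},u)$, which has degree at most $t-1$ in $u$. So $L$ vanishes at $Y_1=2$, and by symmetry it is divisible by each $Y_i-2=(1-z_i)^2/z_i$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{FR}
Ilse Fischer (joint work with Lukas Riegler),
\emph{Vertically symmetric alternating sign matrices and a multivariate Laurent polynomial identity},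
\texttt{https://core.ac.uk/download/pdf/24066273.pdf}.

\end{thebibliography}
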